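# No data-based bandwidth is asymptotically optimal for every density

## 1. A natural guess: the data can find the best bandwidth

Let $d\ge 1$ and let $X_1,\dots,X_n$ be i.i.d. with an unknown density $f$ on $\mathbb R^d$. The kernel density estimate with bandwidth $h>0$ is
$$f_{nh}(x)=\frac1n\sum_{i=1}^nK_h(x-X_i),\qquad K_h(x)=h^{-d}K(x/h).$$
Throughout, the kernel $K:\mathbb R^d\to\mathbb R$ is fixed, nonnegative, Lipschitz, of compact support, with $\int K=1$. It need not be symmetric. Two examples to keep in mind, for $d=1$, are the triangle $K(u)=(1-|u|)_+$ and the shifted triangle $K(u)=(1-|u-1|)_+$.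

We measure the error in $L^1$. Since $f_{nh}$ and $f$ are both densities,
$$J_n(h;f)=\int|f_{nh}-f|=2\int(f-f_{nh})_+\in[0,2]. \tag{1.1}$$
Put $L_n(h;f)=\mathbf E_fJ_n(h;f)$ and $\mathcal L_n(f)=\inf_{h>0}L_n(h;f)$, the infimum being over deterministic $h$. So $\mathcal L_n(f)$ is the error of somebody who knows $f$ and picks the best fixed $h$.

**Definition (data-based bandwidth).** A sequence of measurable functions $H=H_n(X_1,\dots,X_n)>0$. It may depend on $n$, $d$, $K$, but not on $f$. Its error is $\mathcal L_n^H(f)=\mathbf E_fJ_n(H;f)$.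

For example, in dimension one, $H=n^{-1/5}$ times the sample standard deviation (replaced by $1$ if the latter is $0$) is a data-based bandwidth.

**Definition (class (D)).** $H$ is *asymptotically optimal* if for every density $f$ on $\mathbb R^d$
$$\limsup_{n\to\infty}\frac{\mathcal L_n^H(f)}{\mathcal L_n(f)}\le1 .$$

This problem comes from the paper "Universal smoothing factor selection in density estimation: theory and practice". There, (D) sits inside larger classes: the *suitable* bandwidths (B), where the limsup is at most a finite $C(f)$ for every $f$, and the *universally suitable* ones (C), where $C(f)$ is bounded uniformly in $f$. Devroye and Lugosi (1996) constructed, for every kernel as above, an $H$ with $\sup_f\limsup_n\mathcal L_n^H(f)/\mathcal L_n(f)\le3$. So (C) is nonempty. Is (D) nonempty?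

The answer one would first guess is yes. We only have to choose one positive number, and we have $n$ observations to choose it with. The condition in (D) also holds for known bandwidths on certain subclasses, such as univariate location-scale families, and univariate densities restricted by smoothness and small tails. Let us test the guess on cases where everything can be checked by hand.

## 2. Three families on which the guess is right

Let $\rho,\ell$ be such that $\operatorname{supp}K\subset\{|u|\le\rho\}$ and $K$ is $\ell$-Lipschitz. The first tool says that a small relative error in $h$ does little harm.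

**Dilation inequality.** There is $C_K$ such that for all $h>0$, $a>0$, all samples and all densities $f$,
$$|J_n(h;f)-J_n(ah;f)|\le\|K_h-K_{ah}\|_1\le C_K|a-1| ,\tag{2.1}$$
and therefore also $|L_n(h;f)-L_n(ah;f)|\le C_K|a-1|$.

*Proof.* The first inequality is the triangle inequality. For the second, let first $1\le a\le2$. Substituting $x=hu$,
$$\|K_h-K_{ah}\|_1=\int|K(u)-a^{-d}K(u/a)|\,du\le\ell\int_{|u|\le2\rho}|u|\Big(1-\frac1a\Big)du+(1-a^{-d})\int K(u/a)\,du .$$
The last integral is $a^d$, so the last term is $a^d-1$, and the whole is at most $C_1(a-1)$. If $\frac12\le a<1$, exchange the roles of $h$ and $ah$: the bound is $C_1(\frac1a-1)\le2C_1|a-1|$. If $a\notin[\frac12,2]$, then $\|K_h-K_{ah}\|_1\le2\le4|a-1|$. Take $C_K=\max(2C_1,4)$. $\square$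

The second tool is a rate. Let $\mu=\int uK(u)\,du$ and put
$$r=1\text{ if }\mu\ne0,\qquad r=2\text{ if }\mu=0;\qquad \tau=\tau_n=n^{-1/(2r+d)},\qquad v=v_n=\tau^r .$$
For the triangle, $\mu=0$ and $r=2$, so $v_n=n^{-2/5}$. For the shifted triangle, $\mu=1$ and $r=1$, so $v_n=n^{-1/3}$. We shall prove in Section 3 that for every density $g\in C_c^\infty(\mathbb R^d)$ there is $c_g>0$ with
$$\mathcal L_n(g)\ge c_gv_n\qquad\text{for all large }n. \tag{2.2}$$
Here it only matters that $n^{-1/2}=o(v_n)$. Lemma 1 below gives $\mathcal L_n>0$, so for $g$ as above we may choose $h_n=h_n(g)$ with $L_n(h_n;g)\le(1+\frac1n)\mathcal L_n(g)$.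

*One density.* If only $f=g$ is possible, $H=h_n(g)$ has ratio at most $1+\frac1n$.

*Two densities.* Let $g\ne\tilde g$ be two densities in $C_c^\infty$. Let $A=\{g>\tilde g\}$, $p=\int_Ag>\tilde p=\int_A\tilde g$. Let $H=h_n(g)$ if the fraction of the $X_i$ in $A$ exceeds $\frac{p+\tilde p}2$, and $H=h_n(\tilde g)$ otherwise. By Hoeffding's inequality the wrong choice has probability at most $e^{-n(p-\tilde p)^2/2}$ under either density. It costs at most $2$. So the ratio is at most $1+\frac1n+2e^{-n(p-\tilde p)^2/2}/(c_gv_n)\to1$ under $g$, and similarly under $\tilde g$.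

*A scale family.* Let $g\in C_c^\infty$ be a density and $g_\sigma(x)=\sigma^{-d}g(x/\sigma)$ with unknown $\sigma>0$. Write $X_i=\sigma X_i'$ with $X_i'\sim g$. Since $K_{\sigma h}(\sigma x-\sigma X')=\sigma^{-d}K_h(x-X')$, the error $J_n(\sigma h;g_\sigma)$ on the sample $(X_i)$ equals $J_n(h;g)$ on $(X'_i)$. Hence $L_n(\sigma h;g_\sigma)=L_n(h;g)$ and $\mathcal L_n(g_\sigma)=\mathcal L_n(g)$. Let $m=\int|x|^2g$, $\hat\sigma^2=\frac1{nm}\sum|X_i|^2$ and $H=\hat\sigma h_n(g)$. With $a=\hat\sigma/\sigma$, (2.1) gives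
$$|J_n(H;g_\sigma)-J_n(\sigma h_n;g_\sigma)|\le C_K|a-1|\le C_K|a^2-1|,\qquad \mathbf E|a^2-1|\le\Big(\frac{\operatorname{Var}|X_1'|^2}{nm^2}\Big)^{1/2}.$$
So $\mathcal L_n^H(g_\sigma)\le(1+\frac1n)\mathcal L_n(g)+O(n^{-1/2})$, and by (2.2) the ratio has limsup at most $1$, for every $\sigma$.

The pattern is the same each time: what we need to know about $f$ can be learned with an error that is negligible against $v_n$. So if the guess fails, it must be because of some feature of $f$ that matters for the best $h$ and that the sample does not show.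

Such features exist.

**Theorem 1.** There is a constant $c=c(d,r)>0$ such that for every data-based bandwidth $H$ there is a compactly supported density $f$ on $\mathbb R^d$, Hölder continuous of every order $s<r/2$, with
$$\limsup_{n\to\infty}\ \frac{\mathcal L^H_n(f)}{\mathcal L_n(f)}\ \ge\ 1+c .$$
In particular, for every $d\ge1$ and every nonnegative, Lipschitz, compactly supported $K$ with $\int K=1$, class (D) is empty.

**Theorem 2.** With the same $c$: for every $H$, the set of densities $f$ with $\limsup_n\mathcal L_n^H(f)/\mathcal L_n(f)\ge1+c$ contains a dense $G_\delta$ in the space of all densities with the $L^1$ metric. Hence the same holds simultaneously for countably many $H$. It also holds for bandwidths using independent external randomization, and when the denominator is replaced by the smaller $\mathbf E\inf_h\int|f_{nh}-f|$.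

Together with the theorem of Devroye and Lugosi, Theorem 1 gives
$$\inf_H\sup_f\limsup_n\mathcal L_n^H(f)/\mathcal L_n(f)\in[1+c(d,r),3]$$
for every $K$ in the class. The constant $c$ depends on $K$ only through whether $\int uK(u)\,du$ vanishes. It is not claimed that $c$, or the range $s<r/2$, is sharp.

*Conventions.* $\|\cdot\|_1$ is the $L^1(\mathbb R^d)$ norm. For $0<s\le1$ put $[\phi]_s=\sup_{x\ne y}|\phi(x)-\phi(y)|/|x-y|^s$ and $\mathrm{Lip}(\phi)=[\phi]_1$. For $0<s<1$, writing $|\phi(x)-\phi(y)|$ as the product of its $(1-s)$-th and $s$-th powers gives $[\phi]_s\le2\|\phi\|_\infty^{1-s}\mathrm{Lip}(\phi)^s$. For example, $\phi(x)=M^{-1}\sin(Mx)$ has $[\phi]_s\le 2M^{s-1}$. $TV(P,Q)=\sup_A|P(A)-Q(A)|$ is half the $L^1$ distance of the densities; if $0\le X\le b$ then $|\mathbf E_PX-\mathbf E_QX|\le b\,TV(P,Q)$. $N$ is standard normal with cdf $\Phi$ and density $\varphi$, $\zeta$ is Rademacher ($\pm1$ with probability $\frac12$ each), $\Theta$ is uniform on $[0,2\pi]$. Random variables occurring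 together are independent. Finally $R=\int K^2$ and $\Sigma=\int uu^TK(u)\,du$. The matrix $\Sigma$ is positive definite, since $e^T\Sigma e=\int(e\cdot u)^2K(u)\,du>0$ for $e\neq 0$. (For the triangle $R=\frac23$ and $\Sigma=\frac16$.) Note
$$v=\tau^r=(n\tau^d)^{-1/2},\qquad nv^2=n^{d/(2r+d)}\to\infty,\qquad \frac1n=o(v). \tag{2.3}$$

## 3. Bias of order $h^r$, noise of order $(nh^d)^{-1/2}$

Since $\mathbf Ef_{nh}=K_h*f$, the error has a deterministic part $K_h*f-f$ and a random part $f_{nh}-K_h*f$. We bound the error from below by each of them.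

**Lemma 1.** For every density $f$ and $h>0$, $\|K_h*f-f\|_1>0$. For every $n$, $\mathcal L_n(f)>0$.

*Proof.* Suppose $K_h*f=f$. Taking Fourier transforms, $\hat f(\xi)(\hat K(h\xi)-1)=0$. Since $\hat f$ is continuous and $\hat f(0)=1$, we get $\hat K=1$ near $0$. The real part says $\int(1-\cos(u\cdot\xi))K(u)\,du=0$ for small $\xi\ne0$. The integrand is nonnegative, and $1-\cos(u\cdot\xi)>0$ off the null set $\{u\cdot\xi\in2\pi\mathbb Z\}$, so $K=0$ a.e. This contradicts $\int K=1$.

By Jensen, $L_n(h;f)\ge\|K_h*f-f\|_1>0$ for each $h$. It remains to exclude that the infimum is approached only at the ends. By (2.1), $L_n(\cdot\,;f)$ is continuous. As $h\to0$, $f_{nh}$ vanishes off a set $A$ of measure at most $n(2\rho h)^d\to0$, so by (1.1) $J_n\ge2-2\int_Af$ and $L_n\to2$. As $h\to\infty$, $J_n\ge2\int(f-\|K\|_\infty h^{-d})_+\to2$. Since $L_n\le2$, either $L_n(\cdot\,;f)\equiv2$ or the infimum is attained. In both cases it is positive. $\square$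

Next, the exact size of the bias for smooth $f$. Let
$$Tf=-\mu\cdot\nabla f\ \ (r=1),\qquad Tf=\tfrac12\sum_{i,j}\Sigma_{ij}\partial_{ij}f\ \ (r=2).$$
For $f\in C_c^\infty$, Taylor expansion in $K_h*f(x)-f(x)=\int K(u)(f(x-hu)-f(x))\,du$ gives
$$h^{-r}(K_h*f-f)\to Tf\quad\text{uniformly as }h\to0. \tag{3.1}$$
If $f$ is a density in $C_c^\infty$, then $Tf\not\equiv0$: the Fourier symbol of $T$ is $-i\mu\cdot\xi$ or $-\frac12\xi^T\Sigma\xi$, which is nonzero for a.e. $\xi$, and $\hat f\ne0$ near $0$.

**Lemma 2 (two floors).** Let $f_1\in C_c^\infty$ be a density.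
(i) For every $D<\infty$ there is $c_2>0$ with $\|K_h*f_1-f_1\|_1\ge c_2h^r$ for $0<h\le D$.
(ii) There are $h_0,c_4>0$ such that for all $n$, all $0<h\le h_0$ and all densities $f$ with $\frac12f_1\le f\le\frac32f_1$, $L_n(h;f)\ge c_4\min\{1,(nh^d)^{-1/2}\}$.

*Proof.* (i) Let $b(h)=\|K_h*f_1-f_1\|_1$. It is positive by Lemma 1 and continuous since $|b(h)-b(ah)|\le\|K_h-K_{ah}\|_1\le C_K|a-1|$. For $h\le1$ all functions in (3.1) live on a fixed compact set, so $h^{-r}b(h)\to\|Tf_1\|_1>0$ as $h\to0$. A positive continuous function on $(0,D]$ with a positive limit at $0$ is bounded below by a positive constant.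

(ii) Let $F=\sup f_1$; then $f\le2F$. Choose a ball $\mathcal S$ and $r_0,\kappa_1>0$ with $f_1\ge\kappa_1$ within distance $r_0$ of $\mathcal S$. Let $\kappa_2=R\kappa_1/4$, and choose $h_0$ with $\rho h_0\le r_0$ and $\kappa_2h_0^{-d}\ge4F^2$. Fix $x\in\mathcal S$, $h\le h_0$, and put
$$Y_i=K_h(x-X_i)-K_h*f(x),\qquad\sigma^2=\operatorname{Var}Y_1=\int K_h^2(x-y)f(y)\,dy-(K_h*f(x))^2 .$$
Then $|Y_i|\le\|K\|_\infty h^{-d}$, because both terms lie in $[0,\|K\|_\infty h^{-d}]$. Also $\sigma^2\ge h^{-d}R\kappa_1/2-4F^2\ge\kappa_2h^{-d}$. Let $V=\sum Y_i$. Then $\mathbf EV^2=n\sigma^2$ and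
$$\mathbf EV^4=n\mathbf EY_1^4+3n(n-1)\sigma^4\le n\|K\|_\infty^2h^{-2d}\sigma^2+3n^2\sigma^4 .$$
Hölder's inequality $\mathbf EV^2\le(\mathbf E|V|)^{2/3}(\mathbf EV^4)^{1/3}$ yields, with $z=n\sigma^2$,
$$\mathbf E|V|\ge(\mathbf EV^2)^{3/2}(\mathbf EV^4)^{-1/2}\ge z\big(\|K\|_\infty^2h^{-2d}+3z\big)^{-1/2}.$$
The right side is increasing in $z$, so we may insert $z\ge\kappa_2nh^{-d}$:
$$\mathbf E|f_{nh}(x)-K_h*f(x)|=\tfrac1n\mathbf E|V|\ge\kappa_2\big(\|K\|_\infty^2+3\kappa_2nh^d\big)^{-1/2}\ge c_3\min\{1,(nh^d)^{-1/2}\}.$$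
For every real $a$, $\mathbf E|X-\mathbf EX|\le\mathbf E|X-a|+|a-\mathbf EX|\le2\mathbf E|X-a|$. Use this with $X=f_{nh}(x)$, $a=f(x)$, and integrate over $\mathcal S$. $\square$

*Proof of (2.2).* Take $f=f_1=g$ and $D$ with $|\operatorname{supp}g|\,\|K\|_\infty D^{-d}\le\frac12$. If $h>D$, then $J_n\ge\int_{\operatorname{supp}g}(g-f_{nh})\ge\frac12$. If $\tau\le h\le D$, then $L_n\ge\|K_h*g-g\|_1\ge c_2\tau^r=c_2v$. If $h\le\tau$ and $n$ is so large that $\tau\le h_0$, then $L_n\ge c_4\min\{1,(n\tau^d)^{-1/2}\}=c_4v$. $\square$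

So for smooth densities the interesting bandwidths are $h=t\tau$ with $t$ of order one, and the interesting errors are of order $v$.

## 4. Why two densities cannot do it, and what hidden signs can do

Fix $H$ and $n$. To defeat $H$ at this $n$, compare a smooth density $f_1$ with perturbed densities $f_1+P$. We want the best $h$ to differ by a constant factor while the samples look alike. Then $H$ cannot be good for both.

The first thing to try is a single perturbation $P=P_n$, as in the classical two-point method. Let $f_1+P_n$ be densities supported in $Q=\operatorname{supp}f_1$, with $\|P_n\|_\infty\to0$. There are two cases, and neither helps.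

If $\|P_n\|_1=o(v_n)$, the error curve does not see $P_n$: on the scale $h=t\tau$, the curves $v^{-1}L_n(t\tau;f_1+P_n)$ and $v^{-1}L_n(t\tau;f_1)$ have the same limit. (This is checked in the remark after Claim 3.)

If $\|P_n\|_1\ge c'v_n$, the sample sees $P_n$. By Cauchy–Schwarz $\int P_n^2\ge c'^2v_n^2/|Q|$. Consider the statistic $\frac1n\sum P_n(X_i)$. Its means under $f_1$ and $f_1+P_n$ differ by $\int P_n^2$. Its standard deviation under either is at most $(2\sup f_1\int P_n^2/n)^{1/2}$ for $n$ large. The gap divided by the deviation is at least a constant times $\sqrt n\,(\int P_n^2)^{1/2}\ge\text{const}\cdot(nv_n^2)^{1/2}$, and $nv_n^2\to\infty$ by (2.3). By Chebyshev, comparing with the midpoint of the two means tells the two densities apart with error probabilities tending to $0$.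

The test in the second case had to know $P_n$. So we hide it. Cut space into small cubes of side $w$. On each cube put a small bump of amplitude of order $v$, with integral zero and a sign $\omega_j=\pm1$, and let the signs be random. Two things happen if $w$ is small enough.

* If $w\ll h$, the kernel averages the bumps out, $K_h*P_\omega\approx0$. The estimate cannot follow $P_\omega$, and the bias acquires the extra term $-P_\omega$, of size $v$, for every $h$ in the interesting range.
* One observation in a cube says nothing about anything, since its sign is random. Only cubes with several observations carry information. The computation in Step 3 below shows that the sample is undetectably different from an $f_1$-sample as soon as $n^2v^4w^d\to0$. Since $n^2v^4=\tau^{-2d}$, this means $w$ slightly smaller than $\tau^2$.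

Does an additional error of constant size and random sign change the best $h$? At one point, after rescaling $h=\text{const}\cdot u\tau$, the error is modeled by
$$u^r\cdot(\text{bias})+u^{-d/2}N+\alpha\zeta .$$
In mean square the answer would be no. With the bias factor modeled by $\cos\Theta$,
$$\mathbf E(u^r\cos\Theta+u^{-d/2}N+\alpha\zeta)^2=\tfrac12u^{2r}+u^{-d}+\alpha^2,$$
so $\alpha$ lifts the curve without moving its minimizer. In mean absolute value things are different. From $\frac12(|x+\alpha|+|x-\alpha|)=\max(|x|,\alpha)$ we get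
$$\mathbf E|x+\alpha\zeta|=\max(|x|,\alpha), \tag{4.1}$$
so only the excursions of $u^r\cos\Theta+u^{-d/2}N$ beyond $\pm\alpha$ cost anything extra. As long as $u^r$ is well below $\alpha$, it is the Gaussian tail that causes them, and increasing $u$ makes them rarer. The minimizer moves to the right.

There is one more difficulty. The curve attached to a general $f_1$ depends on $f_1$, and so would the constant lost at each $n$. To get infinitely many $n$ for one $f$ we shall iterate, and we need the same $c$ each time. Therefore $f_1$ is obtained from a given $g$ by adding a smooth oscillation that dominates the bias. This makes the bias everywhere look like $\sqrt g$ times a cosine, so that the curve becomes, up to scaling and an error $\varepsilon$, one universal function.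

## 5. The universal curve and the shift of its minimizer

For $\alpha\ge0$, $u>0$ let $\Gamma_\alpha(u)=\mathbf E\,|u^r\cos\Theta+u^{-d/2}N+\alpha\zeta|$.

**Lemma 3.**
(a) $\Gamma_\alpha(u)\ge\max\{\alpha,\frac2\pi u^r,\sqrt{2/\pi}\,u^{-d/2}\}$. Hence $u^r+u^{-d/2}+\alpha\le4\Gamma_\alpha(u)$, and $\Gamma_\alpha$ attains a minimum $m_\alpha>0$.
(b) If $\alpha>0$ and $u^r<\alpha/(1+2r/d)$, then $\Gamma_\alpha'(u)<0$.
(c) With $\alpha^*=3(1+2r/d)$, $\Gamma_0$ and $\Gamma_{\alpha^*}$ have no common minimizer.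

*Proof.* (a) The three summands are independent and centered. Conditioning on one and using Jensen for the other two, $\Gamma_\alpha$ is at least the mean absolute value of each; $\mathbf E|\cos\Theta|=\frac2\pi$ and $\mathbf E|N|=\sqrt{2/\pi}$. Adding the three bounds gives the factor $\frac\pi2+\sqrt{\pi/2}+1<4$. $\Gamma_\alpha$ is continuous and tends to $\infty$ at $0$ and at $\infty$, so it attains a minimum, which is positive.

(b) Let $G(b,\sigma)=\mathbf E|b+\sigma N|=b(2\Phi(b/\sigma)-1)+2\sigma\varphi(b/\sigma)$. It is even in $b$, and differentiation (with $\varphi'(z)=-z\varphi(z)$) gives $\partial_bG=2\Phi(b/\sigma)-1$, $\partial_\sigma G=2\varphi(b/\sigma)$. Condition on $\Theta$ and put $b=u^r|\cos\Theta|$, $\sigma=u^{-d/2}$. By the symmetry of $N$ and $\zeta$ the conditional expectation is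
$$G_\alpha=\tfrac12[G(\alpha+b,\sigma)+G(\alpha-b,\sigma)].$$
Let $b<\alpha$ and $z=(\alpha-b)/\sigma>0$. The tail bound $1-\Phi(z)\le\int_z^\infty\frac yz\varphi(y)\,dy=\varphi(z)/z$ gives
$$\partial_bG_\alpha=\Phi\big(\tfrac{\alpha+b}\sigma\big)-\Phi(z)\le1-\Phi(z)\le\tfrac{\sigma}{\alpha-b}\varphi(z),\qquad\partial_\sigma G_\alpha=\varphi\big(\tfrac{\alpha+b}\sigma\big)+\varphi(z)\ge\varphi(z).$$
Since $u\frac{db}{du}=rb$ and $u\frac{d\sigma}{du}=-\frac d2\sigma$,
$$u\frac{d}{du}G_\alpha=rb\,\partial_bG_\alpha-\tfrac d2\sigma\,\partial_\sigma G_\alpha\le\sigma\varphi(z)\Big[\frac{rb}{\alpha-b}-\frac d2\Big].$$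
The bracket is negative exactly when $b<\alpha/(1+2r/d)$, which holds as $b\le u^r$. Moreover $|\partial_bG_\alpha|\le1$ and $0\le\partial_\sigma G_\alpha\le2\varphi(0)$, so $\frac{d}{du}G_\alpha$ is bounded uniformly in $\Theta$ for $u$ in compact subsets of $(0,\infty)$. Dominated convergence lets us differentiate under $\mathbf E_\Theta$, and $\Gamma_\alpha'(u)<0$.

(c) If $u_0$ minimizes $\Gamma_0$, then $\frac2\pi u_0^r\le\Gamma_0(u_0)\le\Gamma_0(1)\le\frac2\pi+\sqrt{2/\pi}$. So $u_0^r\le1+\sqrt{\pi/2}<3=\alpha^*/(1+2r/d)$, and by (b) $\Gamma_{\alpha^*}'(u_0)<0$. $\square$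

Now we can fix the constant. The function $\Delta(u)=\frac12\big(\Gamma_0(u)/m_0+\Gamma_{\alpha^*}(u)/m_{\alpha^*}\big)$ is continuous and tends to $\infty$ at $0$ and $\infty$. It is $>1$ everywhere by (c). So $\min\Delta>1$. **Define** $c=c(d,r)>0$ by $1+2c=\min(\min_u\Delta(u),2)$. Then for all $u>0$
$$\tfrac12\Big[\min\Big(\frac{\Gamma_0(u)}{m_0},4\Big)+\min\Big(\frac{\Gamma_{\alpha^*}(u)}{m_{\alpha^*}},4\Big)\Big]\ge1+2c. \tag{5.1}$$
If nothing is clipped this is the definition of $c$; if a term is clipped, the left side is at least $\frac12(4+1)>2\ge 1+2c$. Finally fix $\varepsilon=\varepsilon(c)\in(0,\frac1{26})$ with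
$$\frac{1-13\varepsilon}{1+13\varepsilon}(1+2c)\ge1+\tfrac32c. \tag{5.2}$$

## 6. $L^1$-stability and uniform concentration of the error

Two general facts remain. The first will let a strict inequality at one $n$ survive small changes of $f$.

**Lemma 4.** For densities $f,\tilde f$, $|\mathcal L_n^H(f)-\mathcal L_n^H(\tilde f)|\le(n+1)\|f-\tilde f\|_1$, and the same holds for $\mathcal L_n$. Hence, for any constant $c$ and fixed $n$, $D_n(f):=\mathcal L_n^H(f)-(1+c)\mathcal L_n(f)$ is continuous in $f$ for $\|\cdot\|_1$.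

*Proof.* For a fixed sample, $|J_n(h;f)-J_n(h;\tilde f)|\le\|f-\tilde f\|_1$ for all $h$. Changing the law of the sample changes the expectation of a quantity in $[0,2]$ by at most $2\,TV(f^{\otimes n},\tilde f^{\otimes n})\le n\|f-\tilde f\|_1$. The same holds with $H$ replaced by a constant $h$, so for each $L_n(h;\cdot)$, hence for the infimum over $h$. $\square$

The second says that a random $H$ gains nothing from fluctuations of $J_n$ around $L_n$.

**Lemma 5.** Let $Q$ be compact, $F'<\infty$, and let $D>0$ satisfy $|Q|\,\|K\|_\infty D^{-d}\le\frac12$. Put $I_n=[n^{-2/d},D]$. For densities $f\le F'$ supported in $Q$: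
(i) for $n\ge n_0(F',K,d)$, $J_n(h;f)\ge\frac12$ surely for all $h\notin I_n$;
(ii) for every $\delta>0$, $\sup_f\mathbf P_f\{\sup_{h\in I_n}|J_n(h;f)-L_n(h;f)|>\delta v_n\}\to0$.

*Proof.* (i) If $h<n^{-2/d}$, then $f_{nh}$ vanishes off a set of measure at most $n(2\rho h)^d\le(2\rho)^d/n$, so $J_n\ge1-F'(2\rho)^d/n\ge\frac12$ for $n$ large. If $h>D$, then $J_n\ge\int_Q(f-f_{nh})\ge1-|Q|\,\|K\|_\infty h^{-d}\ge\frac12$.

(ii) Changing one $X_i$ changes $f_{nh}$ in $L^1$, hence $J_n$, by at most $2/n$. McDiarmid's bounded difference inequality gives $\mathbf P(|J_n(h;f)-L_n(h;f)|>x)\le2e^{-nx^2/2}$ for each $h$. Take in $I_n$ the geometric grid $n^{-2/d}(1+\frac1n)^k$. It has $O(n\log n)$ points. With $x=\delta v/2$ the union bound is $O(n\log n)\,e^{-n\delta^2v^2/8}\to0$, since $nv^2$ is a positive power of $n$. By (2.1), passing from $h\in I_n$ to a nearest grid point changes $J_n$ and $L_n$ by $O(1/n)=o(v)$. All bounds are uniform in $f$. $\square$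

## 7. Beating $H$ at one sample size, near any smooth density

**Proposition 6.** Let $H$ be a data-based bandwidth, $g\in C_c^\infty(\mathbb R^d)$ a density, $0<s<r/2$, $\delta>0$, $N_0\in\mathbb N$. There are $n\ge N_0$ and a Lipschitz density $f'$ with $\operatorname{supp}f'\subset\operatorname{supp}g$, $\|f'-g\|_\infty+[f'-g]_s\le\delta$ and $\mathcal L_n^H(f')>(1+c)\mathcal L_n(f')$.

The order of choices is: $c,\varepsilon$ (done); then $\chi$ and a bump shape $\psi$; then the frequency $M$; then $n\to\infty$.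

**Step 1: a smooth oscillation that dominates the bias.** The purpose is a density $f_M$ near $g$ with $Tf_M\approx\beta_M\sqrt g\cdot(\text{cosine})$.

Let $S=\int\sqrt g\in(0,\infty)$. Since $C_c^\infty(\{g>0\})$ is dense in $L^1(\{g>0\})$, choose $0\le\chi\in C_c^\infty(\{g>0\})$ with $\|\chi-\sqrt g\|_1\le\varepsilon S$. Let $\kappa=\min_{\operatorname{supp}\chi}g>0$. If $r=1$ let $e=\mu/|\mu|$, $q=|\mu|$; if $r=2$ let $e=e_1$, the first coordinate vector, and $q=\frac12e^T\Sigma e>0$. For $M\ge1$ put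
$$f_M=\frac{g+M^{-r/2}\chi\sin(Me\cdot x)}{Z_M},\qquad Z_M=1+M^{-r/2}\int\chi\sin(Me\cdot x)\,dx\to1 .$$
For $M$ large, $f_M$ is a $C_c^\infty$ density supported in $\operatorname{supp}g$ with $f_M\ge\kappa/2$ on $\operatorname{supp}\chi$. The added term has sup norm $O(M^{-r/2})$ and Lipschitz constant $O(M^{1-r/2})$. So its $[\cdot]_s$ is $O(M^{-(1-s)r/2+s(1-r/2)})=O(M^{s-r/2})$, and
$$\|f_M-g\|_\infty+[f_M-g]_s=O(M^{s-r/2})+O(|Z_M-1|)\to0 .$$
Apply $T$. Let $W_M=-\cos(Me\cdot x)$ if $r=1$ and $W_M=-\sin(Me\cdot x)$ if $r=2$. Then $T\sin(Me\cdot x)=qM^rW_M$. When derivatives fall on $\chi$ we lose at least one factor $M$, so $Z_MTf_M=Tg+M^{-r/2}\big(M^rq\,\chi W_M+O(M^{r-1})\big)$. Dividing,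
$$Tf_M=\beta_M(\chi W_M+\rho_M),\qquad\beta_M=qM^{r/2},\qquad\operatorname{supp}\rho_M\subset\operatorname{supp}g,\quad\|\rho_M\|_\infty\to0 .$$
So the amplitude $M^{-r/2}$ of the oscillation tends to $0$, but $T$ multiplies it by $M^r$.

**Step 2: the curve of $f_M$ is universal.** The purpose is to compare the future limit of the error curve with $\Gamma_\alpha$.

First the bump shape. Let $\psi:\mathbb R^d\to[-1,1]$ be
$$\psi(y)=\operatorname{sgn}(\tfrac12-y_1)\min\big\{1,\operatorname{dist}(y,\partial[0,1]^d\cup\{y_1=\tfrac12\})/\varepsilon_1\big\}\ \text{ on }[0,1]^d,\qquad\psi=0\text{ elsewhere.}$$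
So $\psi$ is nearly $+1$ on one half of the cube and nearly $-1$ on the other. It is Lipschitz, because it tends to $0$ at all places where the sign jumps, and antisymmetric under $y_1\mapsto1-y_1$, so $\int\psi=0$. Let $\xi=\psi(U)$ with $U$ uniform on $[0,1]^d$. The law of $\xi$ is symmetric, $\xi\ne0$ a.s., so $\operatorname{sgn}\xi$ is Rademacher. Fix $\varepsilon_1$ so small that $\mathbf E(1-|\xi|)\le\varepsilon$. For $A\ge0$ define
$$\Lambda_{M,A}(t)=\int\mathbf E\big|t^rTf_M(x)+t^{-d/2}\sqrt{Rf_M(x)}\,N+A\chi(x)\xi\big|\,dx .$$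

**Claim 1.** Let $\lambda=(\sqrt R/\beta_M)^{1/(r+d/2)}$ and $\theta=\lambda^r\beta_M=\lambda^{-d/2}\sqrt R$. For $M$ large, all $u>0$ and $\alpha\in\{0,\alpha^*\}$,
$$(1-12\varepsilon)\,\theta S\,\Gamma_\alpha(u)\le\Lambda_{M,\theta\alpha}(\lambda u)\le(1+12\varepsilon)\,\theta S\,\Gamma_\alpha(u).$$

*Proof.* By the choice of $\lambda$ and $\theta$,
$$\Lambda_{M,\theta\alpha}(\lambda u)/\theta=\int\mathbf E\big|u^r(\chi W_M+\rho_M)+u^{-d/2}\sqrt{f_M}\,N+\alpha\chi\xi\big|\,dx .$$
Make the following replacements; by the triangle inequality each costs at most the stated amount.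

* Drop $\rho_M$: cost $u^r\|\rho_M\|_1\le\varepsilon Su^r$ for $M$ large.
* $\sqrt{f_M}\to\sqrt g$: cost $u^{-d/2}|\operatorname{supp}g|\,\|f_M-g\|_\infty^{1/2}\le\varepsilon Su^{-d/2}$ for $M$ large, as $|\sqrt a-\sqrt b|\le\sqrt{|a-b|}$.
* $\chi W_M\to\sqrt gW_M$: cost $u^r\|\chi-\sqrt g\|_1\le\varepsilon Su^r$.
* $\chi\xi\to\sqrt g\operatorname{sgn}\xi$: since $|\chi\xi-\sqrt g\operatorname{sgn}\xi|\le|\chi-\sqrt g|\,|\xi|+\sqrt g(1-|\xi|)$, the cost is at most $\alpha(\varepsilon S+\varepsilon S)$.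

Now $\sqrt g$ factors out. What remains is $\int\sqrt g\,k_u(W_M)\,dx$ with $k_u(y)=\mathbf E|u^ry+u^{-d/2}N+\alpha\zeta|$. This $k_u$ is $u^r$-Lipschitz, so $k_u(y)=k_u(0)+u^rl_u(y)$ with $l_u$ $1$-Lipschitz on $[-1,1]$ and $l_u(0)=0$.

For each continuous $l$ on $[-1,1]$,
$$\int\sqrt g\,l(W_M)\,dx\to S\,\mathbf E\,l(\cos\Theta)\qquad(M\to\infty).$$
Indeed $l(W_M)$ is a continuous $2\pi$-periodic function of the phase $Me\cdot x$, with mean $\mathbf El(\cos\Theta)$ over a period. Approximate it uniformly by trigonometric polynomials; the nonconstant terms contribute $\int\sqrt g\,e^{ikMe\cdot x}dx\to0$ by Riemann–Lebesgue. The functionals $l\mapsto\int\sqrt g\,l(W_M)\,dx-S\mathbf El(\cos\Theta)$ are $2S$-Lipschitz in the sup norm, and the set of $1$-Lipschitz $l$ on $[-1,1]$ with $l(0)=0$ is compact by Arzelà–Ascoli. So the convergence is uniform on this set, in particular over all $l_u$, $u>0$.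

Since $S\Gamma_\alpha(u)=Sk_u(0)+u^rS\,\mathbf El_u(\cos\Theta)$, for $M$ large $\big|\int\sqrt g\,k_u(W_M)\,dx-S\Gamma_\alpha(u)\big|\le\varepsilon Su^r$ for all $u$. The total error is at most $3\varepsilon Su^r+\varepsilon Su^{-d/2}+2\varepsilon S\alpha\le3\varepsilon S(u^r+u^{-d/2}+\alpha)\le12\varepsilon S\,\Gamma_\alpha(u)$ by Lemma 3(a). $\square$

*Fix $M$* such that Claim 1 holds, $f_M$ is a density with $f_M\ge\kappa/2$ on $\operatorname{supp}\chi$, and $\|f_M-g\|_\infty+[f_M-g]_s\le\delta/2$. Write $f_1=f_M$, $B=Tf_1$, $\Lambda_A=\Lambda_{M,A}$ and, from now on, $A=\theta\alpha^*$, $F=\sup f_1$. As noted after (3.1), $B\not\equiv0$. From here $n\to\infty$ with all this fixed; $C,C'$ denote constants, possibly changing from line to line, not depending on $n$, $x$ or the signs $\omega$.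

**Step 3: hidden signs.** The purpose is a family $f_\omega$ of perturbations of size $v$ whose mixture cannot be told from $f_1$.

Since $2s<r$, choose $\delta'>0$ with $(2+\delta')s<r$. Let
$$w=\tau^{2+\delta'},\quad C_j=w(j+[0,1]^d),\quad\chi_j=\min_{C_j}\chi,\quad\mathcal J=\{j\in\mathbb Z^d:\chi_j>0\},\quad\psi_j(x)=\psi(x/w-j),$$
and for $\omega\in\{\pm1\}^{\mathcal J}$ ($\mathcal J$ is finite)
$$f_\omega=f_1+P_\omega,\qquad P_\omega=Av\sum_{j\in\mathcal J}\omega_j\chi_j\psi_j .$$
If $j\in\mathcal J$ then $C_j\subset\operatorname{supp}\chi$, where $f_1\ge\kappa/2$. For $n$ large $Av\|\chi\|_\infty\le\kappa/4$, so $\frac12f_1\le f_\omega\le\frac32f_1$. Also $\int P_\omega=0$. Each $\psi_j$ has Lipschitz constant $C/w$ and vanishes off $C_j$ and on $\partial C_j$; following a segment from cell to cell, $\mathrm{Lip}(P_\omega)\le C'v/w$. So $f_\omega$ is a Lipschitz density supported in $\operatorname{supp}g$, and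
$$\|P_\omega\|_\infty+[P_\omega]_s=O(v+vw^{-s})=O\big(v+\tau^{r-(2+\delta')s}\big)\to0 .$$
Hence for $n$ large $f_1$ and all $f_\omega$ are within $\delta$ of $g$ in $\|\cdot\|_\infty+[\cdot]_s$. Moreover $\|P_\omega\|_1\le Av\sum_j\chi_j|C_j|\le Av\|\chi\|_1$.

**Claim 2.** If $\bar P$ is the law of the sample when $\omega$ is uniformly random, then $TV(\bar P,f_1^{\otimes n})\to0$.

*Proof.* Let $\bar p=\mathbf E_\omega f_\omega^{\otimes n}$ be the density of $\bar P$, and $q_j=A^2v^2\chi_j^2\int\psi_j^2/f_1\le Cv^2w^d$. Let $\omega,\omega'$ be independent and uniform. The $\psi_j$ have essentially disjoint supports and zero integrals, so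
$$\int\frac{f_\omega f_{\omega'}}{f_1}=1+\int P_\omega+\int P_{\omega'}+\int\frac{P_\omega P_{\omega'}}{f_1}=1+\sum_j\omega_j\omega'_jq_j\ \ge0 .$$
Expanding $\bar p^2$ as a double expectation and using $(1+x)^n\le e^{nx}$ for $1+x\ge0$,
$$\int\frac{\bar p^2}{f_1^{\otimes n}}=\mathbf E_{\omega,\omega'}\Big(1+\sum_j\omega_j\omega_j'q_j\Big)^n\le\mathbf E\,e^{n\sum_j\omega_j\omega_j'q_j}=\prod_j\cosh(nq_j)\le e^{\frac12n^2\sum_jq_j^2},$$
because the products $\omega_j\omega_j'$ are independent Rademacher and $\cosh x\le e^{x^2/2}$. Since $|\mathcal J|\le|\operatorname{supp}\chi|\,w^{-d}$ and $n=\tau^{-(2r+d)}$, the exponent is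
$$O(n^2v^4w^{2d}w^{-d})=O(n^2v^4w^d)=O\big(\tau^{-2(2r+d)+4r+(2+\delta')d}\big)=O(\tau^{\delta'd})\to0 .$$
By Cauchy–Schwarz, $TV\le\frac12\big(\int\bar p^2/f_1^{\otimes n}-1\big)^{1/2}\to0$. $\square$

**Step 4: the limit of the error curve on the scale $h=t\tau$.** The purpose is to show that the hidden signs change the limiting curve from $\Lambda_0$ to $\Lambda_A$.

**Claim 3.** For $0<t_1<t_2<\infty$, as $n\to\infty$, uniformly in $t\in[t_1,t_2]$ and in $\omega$,
$$v^{-1}L_n(t\tau;f_1)\to\Lambda_0(t),\qquad v^{-1}L_n(t\tau;f_\omega)\to\Lambda_A(t).$$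

*Proof.* Let $h=t\tau$, $f\in\{f_1\}\cup\{f_\omega\}$; then $f\le2F$. For $n$ large $w\le h\le1$, and all integrands vanish off the compact set $Q_1=\{x:\operatorname{dist}(x,\operatorname{supp}g)\le\rho\}$.

*Normal approximation.* Put $Y_i=K_h(x-X_i)-K_h*f(x)$, $\sigma^2=\sigma^2(x)=\operatorname{Var}Y_1$. As before $|Y_i|\le\|K\|_\infty h^{-d}$. Also $\sigma^2\le\int K_h^2(x-y)f(y)\,dy\le2FRh^{-d}$, so $\mathbf E|Y_1|^3\le\|K\|_\infty h^{-d}\sigma^2\le Ch^{-2d}$. The absolute value is not smooth, so we smooth it: for $\eta>0$ let $\phi_\eta(z)=\mathbf E|z+\eta N|=\eta\phi_1(z/\eta)$. Then $0\le\phi_\eta(z)-|z|\le\eta$. Since $\phi_1''=2\varphi$, we have $|\phi_\eta'''|\le\eta^{-2}\sup_z2|z|\varphi(z)\le\eta^{-2}$. Replace $Y_1/n,\dots,Y_n/n$ one at a time by independent $\sigma N_i/n$, with $N_i$ standard normal. First and second moments match, so third-order Taylor expansion bounds each replacement by the third moments. For every $b\in\mathbb R$,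
$$\Big|\mathbf E\phi_\eta\Big(\frac1n\sum Y_i+b\Big)-\mathbf E\phi_\eta\Big(\frac\sigma{\sqrt n}N+b\Big)\Big|\le n\cdot\frac{\eta^{-2}}6\cdot\frac{\mathbf E|Y_1|^3+\sigma^3\mathbf E|N|^3}{n^3}\le\frac{C\eta^{-2}}{(nh^d)^2}=C\eta^{-2}t^{-2d}v^4,$$
using $\sigma^3\le\mathbf E|Y_1|^3$. With $\eta=v^{4/3}$, and $2\eta$ for removing the smoothing,
$$\Big|\mathbf E\Big|\frac1n\sum Y_i+b\Big|-\mathbf E\Big|\frac\sigma{\sqrt n}N+b\Big|\Big|\le C(1+t_1^{-2d})v^{4/3}=o(v), \tag{7.1}$$
uniformly in $b$, $x$, $t\in[t_1,t_2]$, $\omega$.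

*Standard deviation.* Since $(nh^d)^{-1/2}=vt^{-d/2}$,
$$\frac{\sigma(x)}{\sqrt n}=vt^{-d/2}\Big(\int K^2(y)f(x-hy)\,dy-h^d(K_h*f(x))^2\Big)^{1/2}=vt^{-d/2}\sqrt{Rf_1(x)}+o(v) \tag{7.2}$$
uniformly in $x,t,\omega$, because $f_1$ is uniformly continuous, $\|f_\omega-f_1\|_\infty=O(v)$, and $|\sqrt a-\sqrt b|\le\sqrt{|a-b|}$.

*Bias.* By (3.1), $K_h*f_1-f_1=vt^rB+o(v)$ uniformly. For $f_\omega$ there is the additional term $K_h*P_\omega-P_\omega$. Since $\int\psi_j=0$, we may subtract from $K_h(x-\cdot)$ its value at a point of $C_j$; as $K_h$ has Lipschitz constant $\ell h^{-d-1}$, $|K_h*\psi_j(x)|\le w^d\,\ell h^{-d-1}\sqrt d\,w$. At a given $x$ at most $C(h/w)^d$ cells contribute. Hence $\|K_h*P_\omega\|_\infty\le C'vw/h=o(v)$, and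
$$K_h*f_\omega-f_\omega=vt^rB-P_\omega+o(v)\quad\text{uniformly.} \tag{7.3}$$

*Averaging over cells.* Let $F_t(x,y)=\mathbf E\big|t^rB(x)+t^{-d/2}\sqrt{Rf_1(x)}\,N+y\big|$. Since $f_{nh}-f=\frac1n\sum Y_i+b$ with $b=K_h*f(x)-f(x)$, (7.1)–(7.3) give, uniformly,
$$v^{-1}L_n(t\tau;f_1)=\int_{Q_1}F_t(x,0)\,dx+o(1)=\Lambda_0(t)+o(1),$$
$$v^{-1}L_n(t\tau;f_\omega)=\int_{Q_1}F_t\big(x,-v^{-1}P_\omega(x)\big)\,dx+o(1).$$
The function $F_t$ is $1$-Lipschitz in $y$, and
$$|F_t(x,y)-F_t(x',y)|\le t_2^r|B(x)-B(x')|+t_1^{-d/2}\sqrt R\,\big|\sqrt{f_1(x)}-\sqrt{f_1(x')}\big| .$$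
So it is uniformly continuous in $x$, uniformly in $t\in[t_1,t_2]$ and $y$. Also $|\chi_j-\chi|=O(w)$ on $C_j$. Let $j\in\mathcal J$. On $C_j$ freeze $x$ at the corner $wj$ in the first argument; then $\psi_j$ takes its values with the law of $\xi$, and since $\xi$ is symmetric the sign $\omega_j$ disappears. Then unfreeze:
$$\int_{C_j}F_t(x,-A\omega_j\chi_j\psi_j(x))\,dx=|C_j|\,\mathbf EF_t(wj,A\chi_j\xi)+o(|C_j|)=\int_{C_j}\mathbf EF_t(x,A\chi(x)\xi)\,dx+o(|C_j|),$$
uniformly. If $j\notin\mathcal J$, then $P_\omega=0$ and $\chi=O(w)$ on $C_j$, so $\int_{C_j}F_t(x,0)\,dx=\int_{C_j}\mathbf EF_t(x,A\chi(x)\xi)\,dx+o(|C_j|)$. Off $Q_1$ both integrands vanish. The cells meeting $Q_1$ have bounded total measure, so summing over them gives $\int\mathbf EF_t(x,A\chi(x)\xi)\,dx+o(1)=\Lambda_A(t)+o(1)$. $\square$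

*Remark (the claim made in Section 4).* Let $f_1+P_n$ be densities supported in $\operatorname{supp}f_1$ with $\|P_n\|_\infty\to0$ and $\|P_n\|_1=o(v)$. Then (7.1) holds, as it only needs $f\le2F$; (7.2) holds, as it only needs $\|P_n\|_\infty\to0$; and the additional bias satisfies $\|K_h*P_n-P_n\|_1\le2\|P_n\|_1=o(v)$. So $v^{-1}L_n(t\tau;f_1+P_n)\to\Lambda_0(t)$, uniformly in $t\in[t_1,t_2]$.

**Step 5: other bandwidths are useless.** The purpose is to confine $H$ to the scale of Claim 3. Apply Lemma 5 with $Q=\operatorname{supp}g$ and $F'=2F$; let $I_n=[n^{-2/d},D]$ be the resulting interval.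

**Claim 4.** For every $G<\infty$ there are $0<t_1<t_2$ such that for $n$ large, all $h\in I_n\setminus[t_1\tau,t_2\tau]$ and all $f\in\{f_1\}\cup\{f_\omega\}$, $L_n(h;f)\ge Gv$.

*Proof.* Let $t_2\tau\le h\le D$. By Jensen, Lemma 2(i) and $\|K_h*P_\omega-P_\omega\|_1\le2\|P_\omega\|_1\le 2Av\|\chi\|_1$,
$$L_n(h;f)\ge\|K_h*f-f\|_1\ge c_2h^r-2Av\|\chi\|_1\ge v\,(c_2t_2^r-2A\|\chi\|_1)\ge Gv$$
if $t_2$ is large. Let $h\le t_1\tau$, with $n$ so large that $t_1\tau\le h_0$. Lemma 2(ii) applies because $\frac12f_1\le f\le\frac32f_1$, and gives $L_n(h;f)\ge c_4\min\{1,(nh^d)^{-1/2}\}\ge c_4\min\{1,vt_1^{-d/2}\}$. This is at least $Gv$ if $t_1$ is small and $n$ is large. $\square$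

**Step 6: $H$ cannot serve $f_1$ and the $f_\omega$ at once.** Let $\alpha=\alpha^*$, $T_H=H/(\lambda\tau)$, and let $u_0,u_\alpha$ be minimizers of $\Gamma_0,\Gamma_\alpha$. By Claims 1 and 3, for $n$ large and all $\omega$,
$$\mathcal L_n(f_1)\le L_n(\lambda u_0\tau;f_1)\le(1+13\varepsilon)v\theta Sm_0,\qquad\mathcal L_n(f_\omega)\le L_n(\lambda u_\alpha\tau;f_\omega)\le(1+13\varepsilon)v\theta Sm_\alpha. \tag{7.4}$$
Take $G=5\theta S\max(m_0,m_\alpha)$ and the corresponding $t_1,t_2$ from Claim 4. By Lemma 5(ii), with probability $1-o(1)$ uniformly over $f\in\{f_1\}\cup\{f_\omega\}$,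
$$\sup_{h\in I_n}|J_n(h;f)-L_n(h;f)|\le\tfrac\varepsilon2v\theta S\min(m_0,m_\alpha).$$
On this event, for $n$ large and $f=f_1$, there are three cases.

* If $H\in I_n\cap[t_1\tau,t_2\tau]$, then by Claim 3 (with error at most $\frac\varepsilon2v\theta Sm_0$), by Claim 1 and by $m_0\le\Gamma_0(T_H)$, $J_n(H;f_1)\ge v(\Lambda_0(\lambda T_H)-\varepsilon\theta Sm_0)\ge(1-13\varepsilon)v\theta S\,\Gamma_0(T_H)$.
* If $H\in I_n\setminus[t_1\tau,t_2\tau]$, then $J_n(H;f_1)\ge Gv-\frac\varepsilon2v\theta Sm_0\ge4v\theta Sm_0$ by Claim 4.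
* If $H\notin I_n$, then $J_n(H;f_1)\ge\frac12\ge4v\theta Sm_0$ by Lemma 5(i).

In all cases $J_n(H;f_1)\ge(1-13\varepsilon)v\theta Sm_0\min(\Gamma_0(T_H)/m_0,4)$. In the same way, on the event for $f_\omega$, $J_n(H;f_\omega)\ge(1-13\varepsilon)v\theta Sm_\alpha\min(\Gamma_\alpha(T_H)/m_\alpha,4)$. Take expectations; the minima are at most $4$, so the exceptional events cost $o(1)$ in them. Divide by (7.4), and average the second inequality over $\omega$:
$$\frac{\mathcal L_n^H(f_1)}{\mathcal L_n(f_1)}\ge\frac{1-13\varepsilon}{1+13\varepsilon}\,\mathbf E_{f_1}\min\Big(\frac{\Gamma_0(T_H)}{m_0},4\Big)-o(1),$$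
$$2^{-|\mathcal J|}\sum_\omega\frac{\mathcal L_n^H(f_\omega)}{\mathcal L_n(f_\omega)}\ge\frac{1-13\varepsilon}{1+13\varepsilon}\,\mathbf E_{\bar P}\min\Big(\frac{\Gamma_\alpha(T_H)}{m_\alpha},4\Big)-o(1).$$
Now comes the point of Step 3. $T_H$ is a function of the sample and the integrand lies in $[0,4]$, so by Claim 2 $\mathbf E_{\bar P}$ may be replaced by $\mathbf E_{f_1}$ at cost $o(1)$. Both lines are then expectations of functions of the same random variable $T_H$ under the same law. By (5.1) and (5.2) the mean of the two left sides is at least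
$$\frac{1-13\varepsilon}{1+13\varepsilon}(1+2c)-o(1)\ge1+\tfrac32c-o(1)>1+c$$
for $n$ large. So for all large $n$, $f'=f_1$ or some $f'=f_\omega$ satisfies $\mathcal L_n^H(f')>(1+c)\mathcal L_n(f')$. By Step 3 it has all the other required properties. This proves Proposition 6. $\blacksquare$

## 8. One density that defeats $H$ at infinitely many $n$: proof of Theorem 1

The proposition produces a different density for each $n$. Lemma 4 lets us glue: having won at $n_k$, we make only changes so small in $L^1$ that the win at $n_k$ persists. Since the proposition needs a smooth starting point and delivers a Lipschitz density, we mollify in between.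

Let $D_n$ be as in Lemma 4 with the constant $c$ of Section 5, and $s_k=\frac r2(1-\frac1{k+1})\in(0,1)$ for $k\ge1$. Let $g_0\in C_c^\infty$ be any density, $n_0=0$, and $Q_0=\{x:\operatorname{dist}(x,\operatorname{supp}g_0)\le1\}$.

**Inductive step.** Its purpose is to win at a new sample size while staying close to $g_{k-1}$. Suppose we have $g_0,\dots,g_{k-1}\in C_c^\infty$, $n_1<\dots<n_{k-1}$ and $\nu_1,\dots,\nu_{k-1}\in(0,1]$. Proposition 6 gives $n_k>n_{k-1}$ and a Lipschitz density $f_k'$ supported in $\operatorname{supp}g_{k-1}$, as close as desired to $g_{k-1}$ in $\|\cdot\|_\infty+[\cdot]_{s_k}$, with $D_{n_k}(f_k')>0$. Mollify $f_k'$ at scale $\gamma\le2^{-k}$ to get a density $g_k\in C_c^\infty$ supported in the $2^{-k}$-neighborhood of $\operatorname{supp}g_{k-1}$. As $\sum2^{-k}=1$, all supports stay in $Q_0$. From $\|g_k-f_k'\|_\infty\le\gamma\,\mathrm{Lip}(f_k')$ and $\mathrm{Lip}(g_k-f_k')\le2\,\mathrm{Lip}(f_k')$,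
$$[g_k-f_k']_{s_k}\le2\big(\gamma\,\mathrm{Lip}(f_k')\big)^{1-s_k}\big(2\,\mathrm{Lip}(f_k')\big)^{s_k}\to0\qquad(\gamma\to0).$$
So $g_k$ is as close as desired to $f_k'$ in $\|\cdot\|_\infty+[\cdot]_{s_k}$, hence also in $L^1$, as $\|\cdot\|_1\le|Q_0|\,\|\cdot\|_\infty$ on $Q_0$. By Lemma 4 we keep $D_{n_k}(g_k)>0$ for $\gamma$ small. Choosing $f_k'$ close enough to $g_{k-1}$ and then $\gamma$ small enough we ensure
$$\|g_k-g_{k-1}\|_\infty+[g_k-g_{k-1}]_{s_k}\le2^{-k},\qquad\|g_k-g_{k-1}\|_1\le2^{-k}\min(1,\nu_1,\dots,\nu_{k-1}).$$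
Finally, by Lemma 4, choose $\nu_k\in(0,1]$ such that $D_{n_k}(f)>0$ for every density $f$ with $\|f-g_k\|_1\le\nu_k$.

**The limit.** Here we check that the limit is regular and keeps every win. The sequence $g_k$ converges uniformly and in $L^1$ to some $f\ge0$ with $\int f=1$ and support in $Q_0$. Let $s<r/2$. If $s_k\ge s$, then $[\phi]_s\le\max([\phi]_{s_k},2\|\phi\|_\infty)$: for $|x-y|\le1$ compare $|x-y|^{s_k}\le|x-y|^s$, and for $|x-y|\ge1$ use $|\phi(x)-\phi(y)|\le2\|\phi\|_\infty$. So $[g_k-g_{k-1}]_s\le2\cdot2^{-k}$ for all but finitely many $k$, and the finitely many others are finite because the $g_k$ are smooth with compact support. Hence $\sum_k[g_k-g_{k-1}]_s<\infty$ and $[f]_s<\infty$. For each $j\ge1$,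
$$\|f-g_j\|_1\le\sum_{k>j}\|g_k-g_{k-1}\|_1\le\sum_{k>j}2^{-k}\nu_j\le\nu_j ,$$
so $D_{n_j}(f)>0$, that is, $\mathcal L_{n_j}^H(f)>(1+c)\mathcal L_{n_j}(f)$ for all $j$. As $\mathcal L_n(f)>0$ by Lemma 1, $\limsup_n\mathcal L_n^H(f)/\mathcal L_n(f)\ge1+c>1$. Since $H$ was arbitrary, class (D) is empty. $\blacksquare$

## 9. A dense $G_\delta$ of bad densities: proof of Theorem 2

A $G_\delta$ is a countable intersection of open sets. Baire's theorem says that in a complete metric space a countable intersection of dense open sets is dense.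

**Open and dense.** Here we find the sets to intersect. The set of densities (nonnegative, integral one) is closed in $L^1$, hence complete. Let
$$V_m=\bigcup_{n\ge m}\{f:D_n(f)>0\}.$$
It is open by Lemma 4. It is dense: $C_c^\infty$ densities are $L^1$-dense (truncate, renormalize, mollify), and for each such $g$, Proposition 6 with $N_0=m$ gives a point $f'$ of $V_m$ with $\|f'-g\|_1\le|\operatorname{supp}g|\,\delta$, with $\delta$ arbitrary. By Baire's theorem $\bigcap_mV_m$ is a dense $G_\delta$. For $f$ in it, $\mathcal L_n^H(f)>(1+c)\mathcal L_n(f)$ for infinitely many $n$, so the limsup is at least $1+c$. For countably many $H$, intersect the corresponding sets; a countable intersection of dense $G_\delta$ sets is again a dense $G_\delta$.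

**External randomization.** Here we check that randomness does not help. Let $H=H_n(X_1,\dots,X_n,Z)$ with $Z$ independent of the sample and of a law not depending on $f$. In Lemma 4 and in Step 6 replace the laws $f^{\otimes n}$ and $\bar P$ of the sample by their products with the law of $Z$. The total variation distances are unchanged, the event of Lemma 5 concerns all $h\in I_n$ at once and so does not care how $H$ is chosen, and $T_H$ is a function of the augmented sample. Everything else is verbatim the same.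

**The smaller denominator.** Here we pass to the best bandwidth for each sample. We have $\mathbf E\inf_hJ_n(h;f)\le\inf_hL_n(h;f)=\mathcal L_n(f)$; the infimum inside is measurable, since by (2.1) it may be taken over rational $h$. For $f\in\bigcap_mV_m$ and the infinitely many $n$ above, $\mathcal L_n^H(f)>(1+c)\mathcal L_n(f)>0$. So the ratio with the new denominator also exceeds $1+c$ (with $a/0=\infty$ for $a>0$). $\blacksquare$
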